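\title{Degree Ramsey numbers of even cycles and edge-partitions into graphs of large girth}

\begin{abstract}
The degree Ramsey number $R_\Delta(G,s)$ is the least maximum degree of a graph $H$ such that every $s$-coloring of the edges of $H$ contains a monochromatic copy of $G$. We prove that $R_\Delta(C_{2k},s)=\Omega\big(s^{1+2/(3k-5+\delta)}\big)$ for every fixed $k\ge 2$, where $\delta=0$ for odd $k$ and $\delta=1$ for even $k$. This removes a logarithmic factor from the known bound. The proof rests on a general equivalence: for a class of graphs closed under pulling back along locally injective homomorphisms and for $0<\gamma<1$, the class contains $n$-vertex graphs with $\Omega(n^{1+\gamma})$ edges if and only if every graph of maximum degree $\Delta$ has an edge-partition into $O(\Delta^{1-\gamma})$ members of the class. As a further consequence, for $k\in\{2,3,4,5\}$ the bound $R_\Delta(C_{2k},s)=\Omega(s^{1/(1-\gamma)})$ holds if and only if $\operatorname{ex}(n,C_{2k})=\Omega(n^{1+\gamma})$.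
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs are finite and simple. For graphs $H$ and $G$ and a positive integer $s$, write $H\xrightarrow{s}G$ if every coloring of $E(H)$ with $s$ colors contains a monochromatic copy of $G$. The \emph{degree Ramsey number} of $G$ is
\[
R_\Delta(G,s)=\min\{\Delta(H): H\xrightarrow{s}G\},
\]
where $\Delta(H)$ is the maximum degree of $H$. The minimum exists because $K_n\xrightarrow{s}G$ for large $n$, by Ramsey's theorem. The host $H$ may have as many vertices as it likes; only its degrees are charged. A lower bound is therefore a statement about all graphs of a given degree: $R_\Delta(G,s)>\Delta$ means that every graph of maximum degree at most $\Delta$, of whatever order, has an edge-partition into at most $s$ subgraphs that contain no copy of $G$.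

We study the even cycles $G=C_{2k}$, with $k$ fixed and $s$ large. By Vizing's theorem, a graph of maximum degree at most $s-1$ has an edge-partition into at most $s$ matchings, so $R_\Delta(C_{2k},s)\ge s$; Kinnersley, Milans and West proved $R_\Delta(C_{2k},s)\ge 2s$. Matchings are wasteful color classes, since a $C_{2k}$-free graph can be much denser. How much denser is measured by the Tur\'an number: for a graph or a family of graphs $\mathcal F$, let $\operatorname{ex}(n,\mathcal F)$ be the largest number of edges of an $n$-vertex graph with no subgraph from $\mathcal F$. In a coloring of $K_n$ without a monochromatic $C_{2k}$ every color has at most $\operatorname{ex}(n,C_{2k})$ edges, so at least $\binom n2/\operatorname{ex}(n,C_{2k})$ colors are used. If $\operatorname{ex}(n,C_{2k})$ has order $n^{1+\gamma}$, then $K_{\Delta+1}$ needs at least about $\Delta^{1-\gamma}$ colors. One would guess that this count is the only obstruction, so that $O(\Delta^{1-\gamma})$ colors suffice for every graph of maximum degree $\Delta$, and $R_\Delta(C_{2k},s)$ has order $s^{1/(1-\gamma)}$.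

The Bondy--Simonovits theorem states that $\operatorname{ex}(n,C_{2k})=O(n^{1+1/k})$, and $\gamma=1/k$ corresponds to the exponent $1/(1-\gamma)=k/(k-1)$. This is the exponent in the results $R_\Delta(C_4,s)=\Theta(s^2)$ of Kang and Perarnau, and $R_\Delta(C_6,s)=\Theta(s^{3/2})$ and $R_\Delta(C_{10},s)=\Theta(s^{5/4})$ of Tait. For general $k\ge 2$, with $\delta=0$ if $k$ is odd and $\delta=1$ if $k$ is even, the bound
\begin{equation}\label{eq:log}
R_\Delta(C_{2k},s)=\Omega\left(\left(\frac{s}{\log s}\right)^{1+\frac{2}{3k-5+\delta}}\right)
\end{equation}
is known. Its exponent equals $1/(1-\gamma)$ for $\gamma=2/(3k-3+\delta)$, and $n^{1+\gamma}$ is the order of the number of edges in the graphs of girth greater than $2k$ constructed by Lazebnik, Ustimenko and Woldar \cite{LUW} (see Section~\ref{sec:main}). So \eqref{eq:log} is what the guess predicts from these graphs, except for the logarithm. The problem of removing the logarithm from \eqref{eq:log} is posed in \cite{DR}. We solve it.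

The \emph{girth} of a graph is the length of its shortest cycle, and is infinite for a forest. Implied constants never depend on $\Delta$, $n$ or $s$. The symbols $\Omega$, $O$, $\Theta$ refer to all sufficiently large $s$ or $n$, and ``$O(\Delta^{\beta})$ subgraphs'' means at most $C\Delta^\beta$ subgraphs, with one constant $C$ for all $\Delta\ge1$.

\begin{theorem}\label{thm:main}
For every fixed $k\ge2$, with $\delta=0$ for $k$ odd and $\delta=1$ for $k$ even,
\[
R_\Delta(C_{2k},s)=\Omega\left(s^{1+\frac{2}{3k-5+\delta}}\right).
\]
Moreover, every graph of maximum degree $\Delta\ge1$ has an edge-partition into $O\big(\Delta^{1-\frac{2}{3k-3+\delta}}\big)$ subgraphs of girth greater than $2k$.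
\end{theorem}

Nothing in the proof is special to the graphs of \cite{LUW}, and the guess above can be confirmed in the following forms.

\begin{theorem}\label{thm:turan}
Let $0<\gamma<1$ and $k\ge2$.
\begin{itemize}
\item[(a)] Every graph of maximum degree $\Delta\ge1$ has an edge-partition into $O(\Delta^{1-\gamma})$ subgraphs of girth greater than $2k$ if and only if $\operatorname{ex}(n,\{C_3,\dots,C_{2k}\})=\Omega(n^{1+\gamma})$. In that case $R_\Delta(C_{2k},s)=\Omega(s^{1/(1-\gamma)})$. In particular, if $\operatorname{ex}(n,\{C_3,\dots,C_{2k}\})=\Omega(n^{1+1/k})$, then $R_\Delta(C_{2k},s)=\Theta(s^{k/(k-1)})$.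
\item[(b)] If $R_\Delta(C_{2k},s)=\Omega(s^{1/(1-\gamma)})$, then $\operatorname{ex}(n,C_{2k})=\Omega(n^{1+\gamma})$. If $\operatorname{ex}(n,C_{2k})=O(n^{1+\gamma})$, then $R_\Delta(C_{2k},s)=O(s^{1/(1-\gamma)})$.
\item[(c)] For $k\in\{2,3,4,5\}$, we have $R_\Delta(C_{2k},s)=\Omega(s^{1/(1-\gamma)})$ if and only if $\operatorname{ex}(n,C_{2k})=\Omega(n^{1+\gamma})$.
\end{itemize}
\end{theorem}

Both theorems follow from one equivalence between density and edge-partitions, Theorem~\ref{thm:transfer}. Section~\ref{sec:c4} shows the idea for $C_4$. Sections~\ref{sec:li} and~\ref{sec:proof} state and prove the equivalence, and Sections~\ref{sec:main} and~\ref{sec:turan} deduce Theorems~\ref{thm:main} and~\ref{thm:turan}.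

\section{The idea for four-cycles}\label{sec:c4}

Let $H$ have maximum degree at most $\Delta$ and any number of vertices. We want to split $E(H)$ into $O(\sqrt\Delta)$ graphs without $C_4$.

\medskip\noindent\emph{A dense target.} Let $q$ be the power of $2$ with $2\sqrt\Delta\le q<4\sqrt\Delta$. Let $G$ be the bipartite graph whose vertices are the $q^2$ points of $\mathbb F_q^2$ and the $q^2$ lines $y=ax+b$, a point being adjacent to the lines through it. Each line has $q$ points and each point lies on one line of each slope $a$, so $G$ is $q$-regular, with $N=2q^2\ge 8\Delta$ vertices and $m=q^3$ edges. Two points lie on at most one common line, so $G$ has no $C_4$.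

\medskip\noindent\emph{Pulling the target back.} Since $H$ may have far more than $N$ vertices, we cannot lay a copy of $G$ over it. Instead we take a map $\chi:V(H)\to V(G)$, far from injective, and consider the edges $uv$ of $H$ with $\chi(u)\chi(v)\in E(G)$. These edges can contain a $4$-cycle $u_0u_1u_2u_3$: if $\chi(u_0)=\chi(u_2)$ and $\chi(u_1)=\chi(u_3)$ are the two ends of an edge of $G$, the cycle is folded onto that edge. To forbid folding, we keep $uv$ only if, in addition, no other neighbor of $u$ has the same image as $v$ and no other neighbor of $v$ has the same image as $u$. Suppose that all four edges of a $4$-cycle are kept. Consecutive vertices have adjacent images, and opposite vertices have distinct images because they have a common neighbor on the cycle. The image is then a $4$-cycle of $G$, which does not exist. So the kept edges form a $C_4$-free graph, which we take as one color class.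

\medskip\noindent\emph{The chance of being kept.} Let the values of $\chi$ be independent and uniform. Then $\chi(u)\chi(v)\in E(G)$ with probability $2m/N^2=1/(2q)$. Given $\chi(u)$ and $\chi(v)$, each of the fewer than $2\Delta$ other neighbors of $u$ or $v$ causes a forbidden coincidence with probability $1/N\le 1/(8\Delta)$, so with probability at least $3/4$ none does. Hence $uv$ is kept with probability at least $3/(8q)$. This explains the size of the target. It must have a constant multiple of $\Delta$ vertices to make coincidences unlikely, and it should have no more, because its density $1/(2q)$ falls as it grows.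

\medskip\noindent\emph{Where a logarithm appears.} Use $M$ independent maps, one for each color. An edge is kept by none of them with probability at most $e^{-3M/(8q)}$ and at least $(1-1/(2q))^M$. With $M=O(q)$ maps, a constant proportion of the edges is therefore expected to stay uncolored. To color all edges at once with the local lemma (recalled in Section~\ref{sec:proof}) one needs this probability to be a negative power of $\Delta$, which costs $M$ of order $q\log\Delta$. Solving $s\approx\sqrt\Delta\log\Delta$ for $\Delta$ gives $\Delta\approx(s/\log s)^2$, the shape of \eqref{eq:log} for $k=2$.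

\medskip\noindent\emph{How to avoid it.} Stop at $M=4q<16\sqrt\Delta$. An edge stays uncolored with probability at most $e^{-3/2}<1/4$, so each vertex expects at most $\Delta/4$ uncolored edges. Suppose that for some outcome \emph{every} vertex has at most $\Delta/2$ of them. The uncolored graph is then an instance of the same problem with $\Delta/2$ in place of $\Delta$, and for it a smaller, hence denser, target is available. Repeating until the degree falls below a constant, and finishing with matchings, we use at most
\[
16\left(\sqrt{\Delta}+\sqrt{\Delta/2}+\sqrt{\Delta/4}+\cdots\right)+O(1)=\frac{16\sqrt\Delta}{1-2^{-1/2}}+O(1)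
\]
colors. The last edges are cheap because the target shrinks with the degree. For this it is essential that one round works for an arbitrary graph of given maximum degree: even if $H$ is complete, what is left after the first round is a graph about which we know only the degrees.

\medskip
Two things remain. We must identify the property of $C_4$-free graphs that was used, and we must prove that the degree can be halved at all vertices simultaneously, also when the target is not known to be regular.

\section{Locally injective maps}\label{sec:li}

A \emph{homomorphism} $\varphi:F\to G$ is a map $V(F)\to V(G)$ that sends edges to edges. It sends the neighborhood $N_F(u)$ into $N_G(\varphi(u))$.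

\begin{definition}
A homomorphism $\varphi:F\to G$ is \emph{locally injective}, or an \emph{li-map}, if it is injective on $N_F(u)$ for every $u\in V(F)$. A class $\mathcal P$ of graphs is \emph{li-closed} if it contains a graph with at least one edge, and if $F\in\mathcal P$ whenever there is an li-map $F\to G$ with $G\in\mathcal P$.
\end{definition}

The rule of Section~\ref{sec:c4} for keeping edges makes $\chi$ an li-map from the kept graph to the target. Four facts will be used throughout. The inclusion of a subgraph is an li-map. A composition $\psi\circ\varphi$ of li-maps is an li-map, since $\varphi$ sends $N(u)$ injectively into $N(\varphi(u))$, where $\psi$ is injective. An li-map $\varphi:F\to G$ satisfies $\deg_F(u)\le\deg_G(\varphi(u))$. Finally, an li-map $C_\ell\to G$ is the same as a sequence of vertices $w_i$ of $G$, indexed by $i\in\mathbb Z/\ell$, with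
\begin{equation}\label{eq:walk}
w_iw_{i+1}\in E(G)\quad\text{and}\quad w_{i-1}\ne w_{i+1}\qquad\text{for all } i,
\end{equation}
that is, a closed walk of length $\ell$ that never returns along the edge it has just used.

\begin{lemma}\label{lem:basic}
An li-closed class $\mathcal P$ is closed under taking subgraphs and under adding isolated vertices, and it contains every graph of maximum degree at most $1$.
\end{lemma}

\begin{proof}
Subgraph inclusions are li-maps, so $\mathcal P$ is closed under subgraphs, and $K_2\in\mathcal P$. A graph of maximum degree at most $1$ is bipartite, so it has a homomorphism to $K_2$, which is locally injective because neighborhoods have at most one element. If $G\in\mathcal P$ has a vertex $w$ and $G'$ is obtained from $G$ by adding isolated vertices, then fixing $V(G)$ and sending the new vertices to $w$ is an li-map $G'\to G$. If $G$ has no vertex, then $G'$ has no edge and is covered by the previous case.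
\end{proof}

Let $\operatorname{ex}_{\mathcal P}(n)$ be the largest number of edges of an $n$-vertex graph in $\mathcal P$.

\begin{theorem}\label{thm:transfer}
Let $\mathcal P$ be li-closed and $0<\gamma<1$. The following are equivalent.
\begin{itemize}
\item[(i)] There are $c>0$ and $n_0$ with $\operatorname{ex}_{\mathcal P}(n)\ge c\,n^{1+\gamma}$ for all $n\ge n_0$.
\item[(ii)] There is $C$ such that for every $\Delta\ge1$, every graph of maximum degree at most $\Delta$ has an edge-partition into at most $C\Delta^{1-\gamma}$ subgraphs belonging to $\mathcal P$.
\end{itemize}
\end{theorem}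

The class of $C_4$-free graphs is li-closed, by the argument of Section~\ref{sec:c4}. For $k\ge3$ the class of $C_{2k}$-free graphs is not: winding twice around $C_k$ is an li-map from $C_{2k}$ to a $C_{2k}$-free graph. An li-map may wrap a cycle around a shorter one, and for this reason we forbid all short cycles together. Let $\mathcal G_k$ be the class of graphs of girth greater than $2k$, so that $\operatorname{ex}_{\mathcal G_k}(n)=\operatorname{ex}(n,\{C_3,\dots,C_{2k}\})$.

\begin{lemma}\label{lem:girth}
The class $\mathcal G_k$ is li-closed.
\end{lemma}

\begin{proof}
We have $K_2\in\mathcal G_k$. Let $F\to G$ be an li-map with $G\in\mathcal G_k$, and suppose that $F$ contains a cycle of length $\ell$ with $3\le\ell\le 2k$. Composing with the inclusion gives an li-map $C_\ell\to G$, that is, vertices $w_i$ as in \eqref{eq:walk}. The subgraph of $G$ formed by the vertices $w_i$ and the edges $w_iw_{i+1}$ has at most $\ell$ vertices, and each $w_i$ has the two distinct neighbors $w_{i-1}$ and $w_{i+1}$ in it. A graph of minimum degree at least $2$ contains a cycle, and here the cycle has length at most $\ell\le2k$. This contradicts $G\in\mathcal G_k$.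
\end{proof}

\begin{remark}\label{rem:gamma}
Theorem~\ref{thm:transfer} is false for $\gamma=1$, where a logarithm cannot be avoided. The class of bipartite graphs is li-closed, since the preimages of the two sides under a homomorphism form a bipartition, and it satisfies (i) with $\gamma=1$. If $E(K_n)$ is partitioned into $t$ bipartite graphs, record for each vertex its side in each of them. Distinct vertices receive distinct vectors in $\{0,1\}^t$, so $t\ge\log_2n$, and (ii) fails.
\end{remark}

\section{From density to edge-partitions}\label{sec:proof}

This section proves Theorem~\ref{thm:transfer}. The implication (ii)$\Rightarrow$(i) is counting. Apply (ii) to $K_n$ with $n\ge2$ and $\Delta=n-1$. The largest part has at least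
\[
\frac{\binom n2}{C(n-1)^{1-\gamma}}=\frac{n(n-1)^\gamma}{2C}\ge\frac{n^{1+\gamma}}{4C}
\]
edges, and after adding isolated vertices it is an $n$-vertex graph in $\mathcal P$, by Lemma~\ref{lem:basic}.

Now assume (i). Decreasing $c$, we may assume $c\le1/4$. Fix $n_1\ge n_0$ such that $c\,n^\gamma\ge1$ for all $n\ge n_1$; this is possible because $\gamma>0$.

\subsection{Three standard tools}

\emph{McDiarmid's inequality.} Let $Z_1,\dots,Z_M$ be independent random variables with values in finite sets, and let $X=f(Z_1,\dots,Z_M)$ be real-valued. If changing one argument of $f$ changes its value by at most $D$, then $\Pr(X-\mathbb EX\ge t)\le\exp\big(-2t^2/(MD^2)\big)$ for all $t>0$.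

\emph{The symmetric Lov\'asz Local Lemma.} Let $A_1,\dots,A_r$ be events, each of probability at most $\pi$. Suppose that each $A_i$ is mutually independent of a family consisting of all but at most $d$ of the other events. If $e\pi(d+1)\le1$, then with positive probability no $A_i$ occurs.

\emph{Vizing's theorem.} A graph of maximum degree at most $d$ has an edge-partition into at most $d+1$ matchings.

The local lemma is needed because $H$ has an unbounded number of vertices, so that no union bound over the vertices is available.

\subsection{A target of bounded degree}

Hypothesis (i) gives graphs with many edges but no control on their degrees, and we need such control for the following reason. The uncolored degree of a vertex $u$ will be a function of $M$ independent maps, with $M$ of order $\Delta^{1-\gamma}$, and we must show that a deviation of order $\Delta$ is unlikely. If a single map could color up to $\Delta$ edges at $u$, McDiarmid's inequality would have $MD^2$ of order $\Delta^{3-\gamma}$ and would say nothing. But a map colors at most $\Delta(G)$ edges at $u$, since an li-map cannot lower degrees. If the maximum degree of the target is comparable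 to its average degree, of order $\Delta^\gamma$, then $MD^2$ has order $\Delta^{1+\gamma}$, which is small compared with $\Delta^2$. Splitting the vertices of high degree achieves this at the cost of doubling the number of vertices, and it does not leave an li-closed class.

\begin{lemma}\label{lem:split}
For $n\ge n_1$ put $m=\lceil cn^{1+\gamma}\rceil$, $N=2n$ and $D=\lceil 2m/n\rceil$. There is a graph $G\in\mathcal P$ with exactly $N$ vertices, exactly $m$ edges and maximum degree at most $D$. Moreover, $D\le 8m/N$ and $m\le 2cn^{1+\gamma}$.
\end{lemma}

\begin{proof}
The integer $\operatorname{ex}_{\mathcal P}(n)$ is at least $cn^{1+\gamma}$, hence at least $m$. Deleting surplus edges, we obtain $G_0\in\mathcal P$ with $n$ vertices and exactly $m$ edges. Replace each vertex $w$ by $\max(1,\lceil\deg(w)/D\rceil)$ copies and distribute the edges at $w$ among the copies so that each copy receives at most $D$. Each edge $wx$ of $G_0$ becomes one edge, joining the copy of $w$ and the copy of $x$ that received it. The new graph $G_1$ is simple, has $m$ edges and maximum degree at most $D$, and since $D\ge 2m/n$ its number of vertices is at most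
\[
\sum_w\left(1+\frac{\deg(w)}D\right)=n+\frac{2m}{D}\le 2n .
\]
Sending each copy to its original is a homomorphism $G_1\to G_0$. Distinct edges at a copy of $w$ come from distinct edges at $w$, and these lead to distinct neighbors of $w$, so the map is locally injective. Hence $G_1\in\mathcal P$, and adding isolated vertices gives $G\in\mathcal P$ with exactly $2n$ vertices.

Since $2m/n\ge 2cn^\gamma\ge1$, we have $D\le 2m/n+1\le 4m/n=8m/N$. Since $cn^{1+\gamma}\ge1$, we have $m\le cn^{1+\gamma}+1\le 2cn^{1+\gamma}$.
\end{proof}

\subsection{One round}

\begin{lemma}\label{lem:round}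
There is an integer $\Delta_1\ge1$ such that for every integer $\Delta\ge\Delta_1$ and every graph $H$ with $\Delta(H)\le\Delta$ there are edge-disjoint subgraphs $H_1,\dots,H_M\in\mathcal P$ of $H$, with $M\le\frac{32}{c}\Delta^{1-\gamma}$, such that $H-\bigcup_jE(H_j)$ has maximum degree at most $\Delta/2$.
\end{lemma}

\begin{proof}
We require $4\Delta_1\ge n_1$; one more condition on $\Delta_1$ is imposed at the end. Apply Lemma~\ref{lem:split} with $n=4\Delta$, and let $G$, $m$, $N=8\Delta$ and $D$ be as there. Put
\[
p=\frac{3m}{2N^2},\qquad M=\left\lceil\frac{\ln4}{p}\right\rceil .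
\]
The number $p$ will be a lower bound for the probability that one map keeps a given edge, and $M$ is chosen so that $e^{-pM}\le1/4$. We have $\frac23\ln4<1$, and $m\le N^2$ because $G$ is simple. Using $m\ge c(4\Delta)^{1+\gamma}\ge4c\Delta^{1+\gamma}$,
\begin{equation}\label{eq:M}
M\le\frac{N^2}{m}+1\le\frac{2N^2}{m}\le\frac{128\Delta^2}{4c\Delta^{1+\gamma}}=\frac{32}{c}\Delta^{1-\gamma}.
\end{equation}

\medskip\noindent\emph{The random subgraphs.} Choose maps $\chi_1,\dots,\chi_M:V(H)\to V(G)$ with all values $\chi_j(x)$ independent and uniform on $V(G)$. Let $F_j$ be the spanning subgraph of $H$ consisting of the edges $uv\in E(H)$ such that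
\begin{itemize}
\item[(K1)] $\chi_j(u)\chi_j(v)\in E(G)$;
\item[(K2)] $\chi_j(v')\ne\chi_j(v)$ for all $v'\in N_H(u)\setminus\{v\}$;
\item[(K3)] $\chi_j(u')\ne\chi_j(u)$ for all $u'\in N_H(v)\setminus\{u\}$.
\end{itemize}
Exchanging $u$ and $v$ exchanges (K2) and (K3), so the definition does not depend on the order of the ends. By (K1), $\chi_j$ is a homomorphism $F_j\to G$. If $v\ne v'$ are neighbors of $u$ in $F_j$, then (K2) for the edge $uv$ gives $\chi_j(v')\ne\chi_j(v)$, so $\chi_j$ is an li-map. Hence, for every outcome,
\begin{equation}\label{eq:F}
F_j\in\mathcal P\qquad\text{and}\qquad\deg_{F_j}(u)\le\deg_G(\chi_j(u))\le D\quad\text{for all }u\in V(H).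
\end{equation}

\medskip\noindent\emph{The probability of keeping an edge.} Fix $uv\in E(H)$ and $j$. Of the $N^2$ equally likely pairs $(\chi_j(u),\chi_j(v))$, exactly $2m$ satisfy (K1). Condition on such a pair. The vertices $v'$ in (K2) and $u'$ in (K3) are different from $u$ and $v$, so their images remain uniform, and each of the at most $2(\Delta-1)$ forbidden equalities has probability $1/N$. So (K2) or (K3) fails with conditional probability at most $2\Delta/N=1/4$, and $\Pr(uv\in F_j)\ge\frac34\cdot\frac{2m}{N^2}=p$. The maps $\chi_j$ are independent, so
\[
\Pr\Big(uv\notin\bigcup_jE(F_j)\Big)\le(1-p)^M\le e^{-pM}\le\frac14 .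
\]

\medskip\noindent\emph{Concentration at one vertex.} For $u\in V(H)$ let $X_u$ be the number of edges of $H$ at $u$ that lie in no $F_j$. Then $\mathbb EX_u\le\Delta/4$. The fates of the edges at $u$ are not independent, since they all depend on the values $\chi_j(u)$. Different colors are independent, however, so we regard $X_u$ as a function of the $M$ random variables $\chi_1,\dots,\chi_M$, each of them a whole map. Let $S_j$ be the set of edges of $F_j$ at $u$. Then $X_u=\deg_H(u)-|S_1\cup\dots\cup S_M|$, the set $S_j$ depends only on $\chi_j$, and $|S_j|\le D$ by \eqref{eq:F}. If $A$ is the union of the sets $S_i$ with $i\ne j$, then $|A\cup S_j|$ lies between $|A|$ and $|A|+D$ whatever $\chi_j$ is, so changing $\chi_j$ changes $X_u$ by at most $D$. McDiarmid's inequality with $t=\Delta/4$ gives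
\[
\Pr(X_u>\Delta/2)\le\exp\left(-\frac{2(\Delta/4)^2}{MD^2}\right)=\exp\left(-\frac{\Delta^2}{8MD^2}\right).
\]
By \eqref{eq:M}, Lemma~\ref{lem:split}, $4^{1+\gamma}\le16$ and $c\le1/4$,
\[
MD^2\le\frac{2N^2}{m}\cdot\frac{64m^2}{N^2}=128m\le256c(4\Delta)^{1+\gamma}\le 2^{12}c\,\Delta^{1+\gamma}\le2^{10}\Delta^{1+\gamma}.
\]
Therefore $\Pr(X_u>\Delta/2)\le\exp(-2^{-13}\Delta^{1-\gamma})$.

\medskip\noindent\emph{All vertices at once.} Let $A_u$ be the event $X_u>\Delta/2$. Conditions (K1)--(K3) for an edge $uv$ involve only $u$, $v$ and their neighbors, so $A_u$ is determined by the values $\chi_j(x)$ with $x$ at distance at most $2$ from $u$ in $H$. If $w$ is at distance more than $4$ from $u$, no vertex is within distance $2$ of both. All such events $A_w$ are thus determined by values that $A_u$ does not involve, and $A_u$ is mutually independent of the family of these events. At most $\Delta+\Delta^2+\Delta^3+\Delta^4\le4\Delta^4$ other vertices lie within distance $4$ of $u$. Since $\gamma<1$, the function $\exp(-2^{-13}\Delta^{1-\gamma})$ decays faster than any power of $\Delta$, and we can choose $\Delta_1$ so large that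
\[
e\cdot\exp(-2^{-13}\Delta^{1-\gamma})\,(4\Delta^4+1)\le1\qquad\text{for all }\Delta\ge\Delta_1 .
\]
By the local lemma there is an outcome in which no $A_u$ occurs. Fix it, and let $H_j$ be the spanning subgraph with $E(H_j)=E(F_j)\setminus\bigcup_{i<j}E(F_i)$. The $H_j$ are edge-disjoint, they lie in $\mathcal P$ as subgraphs of the $F_j$, and together they cover the same edges as the $F_j$. The remaining graph has degree $X_u\le\Delta/2$ at each vertex $u$.
\end{proof}

\subsection{Iteration}

\begin{proof}[Proof of \textup{(i)}$\Rightarrow$\textup{(ii)}]
Let $\Delta(H)\le\Delta$. Replacing $\Delta$ by $\lfloor\Delta\rfloor$, we may assume that $\Delta$ is a positive integer. Put $d_0=\Delta$ and $d_{i+1}=\lfloor d_i/2\rfloor$, so that $d_i\le\Delta2^{-i}$. Suppose that after $i$ rounds the uncolored graph has maximum degree at most $d_i$. If $d_i\ge\Delta_1$, Lemma~\ref{lem:round} removes at most $\frac{32}{c}d_i^{1-\gamma}$ edge-disjoint members of $\mathcal P$ and leaves a graph whose maximum degree is an integer at most $d_i/2$, hence at most $d_{i+1}$. At the first $i$ with $d_i\le\Delta_1-1$, Vizing's theorem splits the rest into at most $\Delta_1$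 matchings, which lie in $\mathcal P$ by Lemma~\ref{lem:basic}. The number of parts is at most
\[
\Delta_1+\frac{32}{c}\sum_{i\ge0}(\Delta2^{-i})^{1-\gamma}=\Delta_1+\frac{32}{c}\cdot\frac{\Delta^{1-\gamma}}{1-2^{-(1-\gamma)}}\le C\Delta^{1-\gamma},
\]
where $C=\Delta_1+\frac{32}{c}\big(1-2^{-(1-\gamma)}\big)^{-1}$; we used $\Delta^{1-\gamma}\ge1$.
\end{proof}

Beyond Lemma~\ref{lem:basic}, closure under li-maps was used twice, to split vertices in Lemma~\ref{lem:split} and to pull the target back in \eqref{eq:F}. The hypothesis $\gamma<1$ was also used twice, in the local lemma and in the convergence of the geometric series; Remark~\ref{rem:gamma} shows that it cannot be dropped.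

\section{Proof of Theorem~\ref{thm:main}}\label{sec:main}

We first record how an edge-partition bound becomes a Ramsey bound.

\begin{lemma}\label{lem:ramsey}
Let $0<\gamma<1$ and $C>0$. Suppose that for every $\Delta\ge1$, every graph of maximum degree at most $\Delta$ has an edge-partition into at most $C\Delta^{1-\gamma}$ subgraphs without $C_{2k}$. Then $R_\Delta(C_{2k},s)\ge(s/C)^{1/(1-\gamma)}$ for all $s\ge C$.
\end{lemma}

\begin{proof}
Let $x=(s/C)^{1/(1-\gamma)}\ge1$ and $\Delta=\lfloor x\rfloor$. Then $C\Delta^{1-\gamma}\le s$, so every graph $H$ with $\Delta(H)\le\Delta$ has an $s$-coloring with no monochromatic $C_{2k}$. Hence $R_\Delta(C_{2k},s)\ge\Delta+1>x$.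
\end{proof}

By Lemma~\ref{lem:girth}, Theorem~\ref{thm:transfer} applies to $\mathcal G_k$, and what we need is a supply of dense graphs of girth greater than $2k$. Lazebnik, Ustimenko and Woldar \cite{LUW} proved the following: for every odd $K\ge1$ and every prime power $q$, with $t=\lfloor(K+2)/4\rfloor$, there is a $q$-regular bipartite graph with at most $2q^{K-t+1}$ vertices and girth at least $K+5$.

\begin{lemma}\label{lem:dense}
Let $k\ge2$ and $a=(3k-3+\delta)/2$. Then $a\ge2$ is an integer and $\operatorname{ex}_{\mathcal G_k}(n)=\Omega(n^{1+1/a})$.
\end{lemma}

\begin{proof}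
Take $K=2k-3$, so that the girth is at least $2k+2$ and the exponent is $K-t+1=2k-2-\lfloor(2k-1)/4\rfloor$. If $k=2r+1$, then $\lfloor(4r+1)/4\rfloor=r$ and the exponent is $4r-r=3r=(3k-3)/2$. If $k=2r$, then $\lfloor(4r-1)/4\rfloor=r-1$ and the exponent is $4r-2-(r-1)=3r-1=(3k-2)/2$. In both cases it equals $a$, and $a\ge2$ because $r\ge1$.

These graphs exist only for special orders, and condition (i) concerns all large $n$, so we fill the gaps with disjoint copies. Let $n\ge2^{a+1}$ and let $q\ge2$ be the largest power of $2$ with $2q^a\le n$. Then $2(2q)^a>n$, so $q>\frac12(n/2)^{1/a}$. Let $v\le2q^a\le n$ be the order of the corresponding graph. Take $\lfloor n/v\rfloor$ disjoint copies of it and add isolated vertices to reach $n$ vertices. The result lies in $\mathcal G_k$. At least $n/2$ of its vertices have degree $q$, since $\lfloor y\rfloor\ge y/2$ for $y\ge1$. So it has at least $nq/4>\frac18n(n/2)^{1/a}$ edges.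
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $\gamma=1/a=2/(3k-3+\delta)\in(0,1)$. By Lemma~\ref{lem:dense}, condition (i) of Theorem~\ref{thm:transfer} holds for $\mathcal G_k$. Condition (ii) is the second assertion of the theorem. Graphs of girth greater than $2k$ contain no $C_{2k}$, so Lemma~\ref{lem:ramsey} gives $R_\Delta(C_{2k},s)=\Omega(s^{1/(1-\gamma)})$, and
\[
\frac1{1-\gamma}=\frac{3k-3+\delta}{3k-5+\delta}=1+\frac{2}{3k-5+\delta}.\qedhere
\]
\end{proof}

\section{Degree Ramsey numbers and Tur\'an numbers}\label{sec:turan}

We prove Theorem~\ref{thm:turan}, beginning with part (b), which uses only complete graphs.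

\begin{proof}[Proof of part \textup{(b)}]
Suppose that $R_\Delta(C_{2k},s)\ge c\,s^{1/(1-\gamma)}$ for all large $s$. For large $n$ let $s=\lceil(n/c)^{1-\gamma}\rceil\le2(n/c)^{1-\gamma}$. Then $R_\Delta(C_{2k},s)\ge n>\Delta(K_n)$, so $K_n$ has an $s$-coloring with no monochromatic $C_{2k}$. Its largest color class shows that
\[
\operatorname{ex}(n,C_{2k})\ge\frac{\binom n2}{s}\ge\frac{c^{1-\gamma}}{4}\,(n-1)\,n^{\gamma}=\Omega(n^{1+\gamma}).
\]

Suppose now that $\operatorname{ex}(n,C_{2k})=O(n^{1+\gamma})$, and choose $B$ with $\operatorname{ex}(n,C_{2k})\le Bn^{1+\gamma}$ for all $n\ge1$. Given $s$, let $n=\lceil(4Bs)^{1/(1-\gamma)}\rceil+2$. Then $n^{1-\gamma}>4Bs$, so $n-1\ge n/2=\frac12n^{1-\gamma}n^\gamma>2Bsn^\gamma$, and therefore $\binom n2/s>Bn^{1+\gamma}$. In every $s$-coloring of $K_n$ the largest color class has more than $\operatorname{ex}(n,C_{2k})$ edges and contains $C_{2k}$. Hence $R_\Delta(C_{2k},s)\le n-1=O(s^{1/(1-\gamma)})$.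
\end{proof}

\begin{proof}[Proof of part \textup{(a)}]
The equivalence is Theorem~\ref{thm:transfer} for $\mathcal P=\mathcal G_k$, and the Ramsey bound follows from Lemma~\ref{lem:ramsey}. For $\gamma=1/k$ this bound reads $\Omega(s^{k/(k-1)})$, and the matching upper bound follows from part (b) and the Bondy--Simonovits theorem.
\end{proof}

In part (c) the hypothesis provides dense graphs without $C_{2k}$, which may contain shorter cycles, so $\mathcal G_k$ is of no use; and we saw that the $C_{2k}$-free graphs do not form an li-closed class for $k\ge3$. A graph $G$ is a safe target exactly when no li-map $C_{2k}\to G$ exists. We therefore let $\mathcal B_k$ be the class of bipartite graphs $G$ that admit no li-map $C_{2k}\to G$, and we show that for small $k$ every $C_{2k}$-free graph has a subgraph in $\mathcal B_k$ with a constant proportion of its edges.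

\begin{lemma}\label{lem:bk}
For every $k\ge2$ the class $\mathcal B_k$ is li-closed and its members contain no $C_{2k}$. If $2\le k\le5$, every bipartite graph with no $C_4$ and no $C_{2k}$ belongs to $\mathcal B_k$.
\end{lemma}

\begin{proof}
An li-map does not lower degrees, so there is none from $C_{2k}$ to $K_2$, and $K_2\in\mathcal B_k$. Let $F\to G$ be an li-map with $G\in\mathcal B_k$. Then $F$ is bipartite, as in Remark~\ref{rem:gamma}, and an li-map $C_{2k}\to F$ would compose to an li-map $C_{2k}\to G$. So $F\in\mathcal B_k$. A copy of $C_{2k}$ in a graph is an li-map from $C_{2k}$, so members of $\mathcal B_k$ contain none.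

Let $2\le k\le5$, let $G$ be bipartite with no $C_4$ and no $C_{2k}$, and suppose that vertices $w_i$, $i\in\mathbb Z/2k$, satisfy \eqref{eq:walk}. If they are all distinct, they form a $C_{2k}$ in $G$, which is excluded. Otherwise two of them coincide, and measuring along the shorter arc of the cycle we get $w_i=w_{i+\ell}$ for some $i$ and some $1\le\ell\le k\le5$. A closed walk in a bipartite graph has even length, so $\ell\in\{2,4\}$. The case $\ell=2$ contradicts \eqref{eq:walk}. If $\ell=4$, then $w_i\ne w_{i+2}$ lie on one side of the bipartition and $w_{i+1}\ne w_{i+3}$ on the other. These four vertices are distinct, and since $w_{i+4}=w_i$ they form a $C_4$, which is excluded.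
\end{proof}

\begin{proof}[Proof of part \textup{(c)}]
The ``only if'' direction is contained in part (b). For the other direction let $2\le k\le5$ and suppose that $\operatorname{ex}(n,C_{2k})\ge cn^{1+\gamma}$ for all large $n$. Take an extremal $C_{2k}$-free graph on $n$ vertices. In a uniformly random bipartition of its vertices each edge crosses with probability $1/2$, so it has a bipartite subgraph $G$ with at least half of its edges. K\"uhn and Osthus \cite{KO} proved that every bipartite $C_{2k}$-free graph $G$ has a $C_4$-free subgraph with at least $e(G)/(k-1)$ edges, where $e(G)$ is the number of edges; for $k=2$ this is trivial. This subgraph lies in $\mathcal B_k$ by Lemma~\ref{lem:bk}, and so does the $n$-vertex graph obtained by restoring isolated vertices. Hence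
\[
\operatorname{ex}_{\mathcal B_k}(n)\ge\frac{c}{2(k-1)}\,n^{1+\gamma}\qquad\text{for all large }n .
\]
By Theorem~\ref{thm:transfer}, every graph of maximum degree at most $\Delta$ has an edge-partition into $O(\Delta^{1-\gamma})$ members of $\mathcal B_k$, which contain no $C_{2k}$. Lemma~\ref{lem:ramsey} gives $R_\Delta(C_{2k},s)=\Omega(s^{1/(1-\gamma)})$.
\end{proof}

\begin{remark}
For $k\le3$ the case $\ell=4$ does not arise, so the removal of $4$-cycles matters only for $k=4$ and $k=5$. There it cannot be omitted: $C_8$ winds twice around $C_4$, and $C_{10}$ has an li-map onto a $C_4$ and a $C_6$ sharing one vertex, traversed one after the other. The restriction $k\le5$ is needed for the last assertion of Lemma~\ref{lem:bk}. For $k\ge6$, a $C_6$ and a $C_{2k-6}$ sharing one vertex form a bipartite graph with no $C_4$ and no $C_{2k}$ that is the image of $C_{2k}$ under an li-map.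
\end{remark}

We close with the small cases. Graphs of girth greater than $2k$ with $\Omega(n^{1+1/k})$ edges exist for $k=2$ and $k=3$, where $a=k$ in Lemma~\ref{lem:dense}, and for $k=5$ by Benson \cite{Benson}. Part (a) of Theorem~\ref{thm:turan} thus recovers $R_\Delta(C_4,s)=\Theta(s^2)$, $R_\Delta(C_6,s)=\Theta(s^{3/2})$ and $R_\Delta(C_{10},s)=\Theta(s^{5/4})$. For $k=4$ we have $a=5$, so Lemma~\ref{lem:dense} gives $\operatorname{ex}(n,C_8)=\Omega(n^{6/5})$ and Theorem~\ref{thm:main} gives $R_\Delta(C_8,s)=\Omega(s^{5/4})$. By part (c), improving the second bound to a larger power of $s$ is equivalent to the corresponding improvement of the first.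

\begin{thebibliography}{9}

\bibitem{Benson}
Benson, \emph{Minimal regular graphs of girths eight and twelve}, Canad. J. Math. 18 (1966), 1091--1094.

\bibitem{DR}
\emph{Degree Ramsey Numbers For Even Cycles}, \texttt{http://www.math.cmu.edu/users/mtait/degreeramseytalk.pdf}.

\bibitem{KO}
K\"uhn and Osthus, \emph{Four-cycles in graphs without a given even cycle}, J. Graph Theory 48 (2005), 147--156.

\bibitem{LUW}
Lazebnik, Ustimenko and Woldar, \emph{A new series of dense graphs of high girth}, Bull. Amer. Math. Soc. 32 (1995), 73--79.

\end{thebibliography}
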